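\title{Regular scalar equations for components of polynomial differential systems}

\begin{abstract}
Let $x(t)$ solve an initial value problem for a polynomial system $x'=F(x)$ at $t_0$, and let $u$ be a component of $x$ or, more generally, a polynomial in the components. We prove that $u$ satisfies a scalar equation $u^{(n)}=P/Q$, with $P,Q$ polynomials in $u,u',\dots,u^{(n-1)}$, whose denominator does not vanish at the initial point. This proves a conjecture stated for systems whose right-hand sides are linear combinations of squares. The proof identifies the localization of $\mathbb{C}[u,u',u'',\dots]$ at the initial point with a local ring of a normal affine variety; its two main tools are the variational equation and a formal flow. We also characterize the germs that solve such regular equations, and we show that for systems in squares of size $m$ the order and the degrees can be bounded in terms of $m$ alone, while the order may have to be as large as $2^{m-1}-1$.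
\end{abstract}

\section{Introduction}\label{sec:intro}

All functions in this paper are holomorphic functions of a complex variable $t$ near a fixed point $t_0$. An \emph{explicit rational equation of order $n\ge1$} is an equation
\begin{equation}\label{eq:scalar}
u^{(n)}=\frac{P(t,u,u',\dots,u^{(n-1)})}{Q(t,u,u',\dots,u^{(n-1)})}
\end{equation}
with complex polynomials $P,Q$ and $Q\ne0$; it is \emph{autonomous} if $P$ and $Q$ do not involve $t$. An initial value problem (IVP) for \eqref{eq:scalar} prescribes $u^{(k-1)}(t_0)=c_k$ for $k=1,\dots,n$, and it is \emph{regular} if $Q(t_0,c_1,\dots,c_n)\ne0$. In that case the right-hand side is holomorphic near the initial point, and the IVP has a unique holomorphic solution near $t_0$. We say that a germ $u$ \emph{solves a regular IVP} of order $n$ if it satisfies \eqref{eq:scalar} and $Q$ does not vanish at $(t_0,u(t_0),\dots,u^{(n-1)}(t_0))$. Such an equation determines all Taylor coefficients of $u$ from the first $n$ by rational operations that never divide by zero.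

A \emph{system in squares only} is an IVP
\begin{equation}\label{eq:squares}
x_k'=\sum_{i=1}^m a_{ki}x_i^2,\qquad x_k(t_0)=b_k,\qquad k=1,\dots,m,
\end{equation}
with complex constants $a_{ki},b_k$, and a \emph{component} of a system is one of the coordinate functions $x_k(t)$ of its solution. For instance, $\tan t$ is a component of $x_1'=x_1^2+x_2^2$, $x_2'=0$ with $x_2=1$, and $e^t$ is a component of $x_1'=x_3'=\frac12(x_3^2-x_1^2-x_2^2)$, $x_2'=0$ with $x_2=1$ and $x_3=x_1+1$. Systems in squares are less special than they look: by elementary substitutions (Section~\ref{sec:equiv}), every solution of a regular scalar IVP is a component of such a system. The following conjecture asks for the converse.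

\begin{quote}
\textbf{Conjecture} (\cite{Conjecture}). Every component $u$ of a system \eqref{eq:squares}, with arbitrary $a_{ki}$ and $b_k$, solves a regular IVP \eqref{eq:scalar} at $t_0$. The order $n$ may depend on the system and on the initial data.
\end{quote}

Elimination gives an equation, but not a regular one. Differentiating the system expresses each $u^{(k)}$ as a polynomial in $x_1,\dots,x_m$, so $u,u',\dots,u^{(m)}$ are algebraically dependent. Let $p\le m$ be minimal such that $u,\dots,u^{(p)}$ are dependent, and let $G(y_0,\dots,y_p)$ be a relation of least degree in $y_p$. With $G_i=\partial G/\partial y_i$ evaluated at $(u,\dots,u^{(p)})$, differentiation of $G=0$ gives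
\begin{equation}\label{eq:elim}
u^{(p+1)}=-\frac{G_0u'+\dots+G_{p-1}u^{(p)}}{G_p}.
\end{equation}
By minimality $G_p$ is not the zero germ, so \eqref{eq:elim} is regular at every point of a punctured neighborhood of $t_0$. It may be singular at $t_0$ itself, and this is the whole problem. A singularity at $t_0$ cannot always be repaired: the entire function $(e^t-1)/t$ satisfies a rational equation of order one, yet solves no regular IVP at $0$ (Example~\ref{ex:holo}). A component of a polynomial system has one more property. The system itself is regular at the initial point, so its flow carries the initial point to nearby points where elimination succeeds. This is the reason to expect a positive answer, and it is the mechanism of the proof.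

\begin{theorem}\label{thm:main}
Let $F_1,\dots,F_m,h\in\mathbb{C}[x_1,\dots,x_m]$ and $b\in\mathbb{C}^m$. Let $x(t)$ be the holomorphic solution near $t_0$ of $x_k'=F_k(x)$, $x(t_0)=b$, and put $u(t)=h(x(t))$. Then there are $n\ge1$ and polynomials $P,Q$ in $n$ variables with
\[
u^{(n)}=\frac{P(u,u',\dots,u^{(n-1)})}{Q(u,u',\dots,u^{(n-1)})},\qquad Q\bigl(u(t_0),\dots,u^{(n-1)}(t_0)\bigr)\ne0 .
\]
\end{theorem}

The case $F_k=\sum_ia_{ki}x_i^2$, $h=x_1$ shows that the conjecture is true, even with an autonomous equation. Two complements describe the class of germs in question and the size of the equation.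

\begin{theorem}\label{thm:equiv}
For a germ $u$ holomorphic at $t_0$ the following are equivalent:
\begin{enumerate}
\item[(a)] $u$ is a component of a system in squares only;
\item[(b)] $u$ is a component of a polynomial system $x'=F(x)$, $x(t_0)=b$;
\item[(c)] $u$ is a component of a rational system $x_k'=R_k(t,x)$, $x(t_0)=b$, whose denominators do not vanish at $(t_0,b)$;
\item[(d)] $u$ solves a regular scalar rational IVP (with $t$ allowed);
\item[(e)] $u$ solves a regular scalar rational IVP with an autonomous equation;
\item[(f)] the localization of $\mathbb{C}[u,u',u'',\dots]$ at the ideal of elements vanishing at $t_0$ is a localization of a finitely generated $\mathbb{C}$-algebra at a prime ideal.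
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:uniform}
For each $m$ there are $N(m)$ and $D(m)$ such that, for all $a_{ki},b_k,t_0$, the component $x_1$ of \eqref{eq:squares} solves a regular IVP with an autonomous equation of order exactly $N(m)$ and $\deg P,\deg Q\le D(m)$. Necessarily $N(m)\ge2^{m-1}-1$ for $m\ge2$. If $t$ is allowed in the equation, the required orders are still unbounded as the system (including its size $m$) varies.
\end{theorem}

Section~\ref{sec:ring} translates Theorem~\ref{thm:main} into a finiteness statement about a local ring, and Section~\ref{sec:examples} shows the obstacles in small examples. After a list of the algebraic facts used (Section~\ref{sec:tools}), Sections~\ref{sec:coordinates}--\ref{sec:branches} prove Theorem~\ref{thm:main}. Sections~\ref{sec:equiv} and~\ref{sec:uniform} prove the complements.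

\section{The local ring of derivatives}\label{sec:ring}

Let $\mathcal{O}$ be the ring of germs of holomorphic functions at $t_0$; it is a domain. For $u\in\mathcal{O}$ and $n\ge1$ put
\[
A=\mathbb{C}[u,u',u'',\dots],\qquad A_n=\mathbb{C}[u,u',\dots,u^{(n-1)}],
\]
and let $\mathfrak{m}\subset A$ and $\mathfrak{m}_n\subset A_n$ be the maximal ideals of elements vanishing at $t_0$. The localizations $A_{\mathfrak{m}}$ and $(A_n)_{\mathfrak{m}_n}$ consist of the quotients $p/q$ with $q(t_0)\ne0$, so they are subrings of $\mathcal{O}$. In each of them an element $p/q$ with nonzero value at $t_0$ is a unit, since then $p(t_0)\ne0$. Geometrically, $A_n$ is the coordinate ring of the Zariski closure $\mathcal{Y}_n\subset\mathbb{C}^n$ of the curve $t\mapsto(u,\dots,u^{(n-1)})$, and $(A_n)_{\mathfrak{m}_n}$ is the ring of rational functions on $\mathcal{Y}_n$ that are regular at the initial point.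

\begin{proposition}\label{prop:criterion}
For $n\ge1$ the following are equivalent: \textup{(i)} $u$ solves a regular autonomous IVP of order $n$; \textup{(ii)} $u^{(n)}\in(A_n)_{\mathfrak{m}_n}$; \textup{(iii)} $A_{\mathfrak{m}}=(A_n)_{\mathfrak{m}_n}$. Such an $n$ exists if and only if $A_{\mathfrak{m}}$ is a localization of a finitely generated $\mathbb{C}$-algebra at a prime ideal.
\end{proposition}

\begin{proof}
Statements (i) and (ii) say the same thing, and (iii) implies (ii). Assume (ii) and write $O_n=(A_n)_{\mathfrak{m}_n}$. The derivatives of the generators $u,\dots,u^{(n-1)}$ lie in $O_n$, so $p'\in O_n$ for $p\in A_n$, and $(p/q)'=(p'q-pq')/q^2$ shows that $O_n$ is closed under $d/dt$. Hence $A\subset O_n$. The elements of $A\setminus\mathfrak{m}$ are units of $O_n$, so $A_{\mathfrak{m}}\subset O_n$, which gives (iii).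

If (iii) holds, $A_{\mathfrak{m}}$ is a localization of $A_n$. Conversely, let $A_{\mathfrak{m}}=S_{\mathfrak{p}}$ with $S$ finitely generated, and let $g_1,\dots,g_l\in A_{\mathfrak{m}}$ be the images of generators of $S$. The numerators and denominators of the $g_i$ involve finitely many derivatives of $u$, so all $g_i$, and hence the image of $S$, lie in $O_n$ for some $n\ge1$. The image of an element of $S\setminus\mathfrak{p}$ is a unit of $A_{\mathfrak{m}}$, so it does not vanish at $t_0$ and is a unit of $O_n$. Thus $A_{\mathfrak{m}}=S_{\mathfrak{p}}\subset O_n$.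
\end{proof}

By (iii), an order $n$ that works can be replaced by any larger order. To prove Theorem~\ref{thm:main} we must find a finitely generated algebra $T$ and a prime $\mathfrak{q}$ with $A_{\mathfrak{m}}=T_{\mathfrak{q}}$.

\section{Cusps, nodes and infinite generation}\label{sec:examples}

In this section $t_0=0$. We use that $t$ and $e^{w(t)}$ are algebraically independent for $w=t$ and for $w=t^2/2$: a relation $\sum_{j\le l}p_j(t)e^{jw(t)}=0$ holds on all of $\mathbb{C}$, and dividing by $e^{lw(t)}$ shows that the polynomial $p_l(t)$ tends to $0$ as $t\to+\infty$, so $p_l=0$.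

\begin{example}[a cusp]\label{ex:cusp}
The system $x_1'=x_2^2$, $x_2'=x_3^2$, $x_3'=0$ with $b=(0,0,1)$ has the solution $(t^3/3,t,1)$. For $u=t^3/3$, elimination gives $u'^3=9u^2$ and then $u''=6u/u'$, which is singular at $0$. The curve $\mathcal{Y}_2$, parametrized by $(t^3/3,t^2)$, has a cusp at the initial point. The cusp disappears when $u''=2t$ is adjoined: $A_3=\mathbb{C}[t]=A$, and $u'''=2$ is a regular equation.

More generally, for $u=ct^{\epsilon}$ with $c\ne0$ and an integer $\epsilon\ge1$, the least order of a regular autonomous equation at $0$ is $\epsilon$. Order $\epsilon$ is attained by $u^{(\epsilon)}=c\,\epsilon!$. Suppose $u^{(n)}=P/Q$ is regular with $n<\epsilon$. The arguments $u,\dots,u^{(n-1)}$ are $O(t^{\epsilon-n+1})$, so the right-hand side is $\omega+O(t^{\epsilon-n+1})$ with a constant $\omega$. The left-hand side is a nonzero multiple of $t^{\epsilon-n}$, and $\epsilon-n\ge1$. Setting $t=0$ gives $\omega=0$, and then $t^{\epsilon-n}=O(t^{\epsilon-n+1})$, which is false.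
\end{example}

The first task is thus to find, among the derivatives of $u$, enough local coordinates. The next example shows that this does not suffice.

\begin{example}[a node]\label{ex:node}
Let $x'=1$, $b=0$, and $h=2x^3-3x^2+x=x(2x-1)(x-1)$. Then
\[
u=2t^3-3t^2+t,\qquad u'=6t^2-6t+1,\qquad u''=12t-6,\qquad u'''=12 .
\]
Since $u'(0)=1$, the function $z=u$ is already a local coordinate at $t=0$. Still there is no regular autonomous equation of order $2$, hence none of order $1$. Indeed, $(u,u')$ takes the value $(0,1)$ both at $t=0$ and at $t=1$. An identity $Q(u,u')u''=P(u,u')$ with $Q(0,1)\ne0$ is an identity of polynomials in $t$, and evaluating it at $t=0$ and $t=1$ gives $u''(0)=u''(1)$, that is, $-6=6$. The curve $\mathcal{Y}_2$ has a node at $(0,1)$, with tangent vectors $(1,-6)$ and $(1,6)$.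

Over $z=0$ lie the three points $t=0,\frac12,1$. The derivative $u'$ separates $\frac12$ from $0$, because $u'(\frac12)=-\frac12$, and $u''$ separates $1$ from $0$. There is a reason, independent of these values, why some derivative has to separate $1$ from $0$. If all derivatives agreed at the two points, the trajectories starting at $x=0$ and at $x=1$ would produce the same function, $u(t+1)=u(t)$. Then every element of $\operatorname{Frac}A$ would be $1$-periodic, whereas $\operatorname{Frac}A$ contains $t$. Section~\ref{sec:branches} turns this argument into a proof.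
\end{example}

\begin{example}[$A$ need not be finitely generated]\label{ex:infinite}
Let $x_1'=1$, $x_2'=x_1x_2$, $b=(0,1)$, $h=x_2$, so $x_1=t$ and $u=x_2=e^{t^2/2}$. Then $u^{(k)}=H_k(x_1)x_2$ with $H_0=1$ and $H_{k+1}=H_k'+x_1H_k$ monic of degree $k+1$. Hence $A=\mathbb{C}+x_2\,\mathbb{C}[x_1,x_2]$ with $x_1,x_2$ algebraically independent. Grade $A$ by the degree in $x_2$. The part of degree $0$ is $\mathbb{C}$ and the part of degree $1$ is infinite-dimensional, so $A$ is not finitely generated. After localization the problem disappears: $x_1=u'/u\in A_{\mathfrak{m}}$, and $u''=u+u'^2/u$ is regular at $0$. So the proof cannot assume that $A$ is finitely generated, and it will not assume that $A$ is Noetherian.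
\end{example}

\begin{example}[holomorphy is not enough]\label{ex:holo}
The entire function $u=(e^t-1)/t$ satisfies $u'=(1+(t-1)u)/t$, as one sees by differentiating $tu=e^t-1$. It solves no regular IVP at $0$, even with $t$ allowed; so by Theorem~\ref{thm:equiv} it has none of the properties (a)--(f). By Leibniz's rule,
\[
u^{(k)}=\alpha_k(t)\,e^t-(-1)^kk!\,t^{-k-1},\qquad \alpha_k(t)=\sum_{j=0}^k\binom kj(-1)^jj!\,t^{-j-1}.
\]
Suppose $Q\,u^{(n)}=P$ with arguments $t,u,\dots,u^{(n-1)}$ and $Q(c)\ne0$, where $c=(0,u(0),\dots,u^{(n-1)}(0))$. As $t$ and $e^t$ are algebraically independent, this is an identity in $\mathbb{C}[t,t^{-1},w]$ with $w$ in place of $e^t$, and for $t\ne0$ we may substitute $w=e^t+\lambda t^{n+1}$ with any $\lambda\in\mathbb{C}$. This changes $u^{(k)}$ by $\lambda t^{n+1}\alpha_k(t)=\lambda\sum_{j\le k}\binom kj(-1)^jj!\,t^{n-j}$, which as $t\to0$ tends to $0$ for $k<n$ and to $\lambda(-1)^nn!$ for $k=n$. In the limit $Q(c)\bigl(u^{(n)}(0)+\lambda(-1)^nn!\bigr)=P(c)$ for all $\lambda$, which is impossible since $Q(c)\ne0$.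
\end{example}

\section{Facts from commutative algebra}\label{sec:tools}

All rings below are commutative $\mathbb{C}$-algebras. An \emph{affine domain} is a finitely generated $\mathbb{C}$-algebra without zero divisors. A domain is \emph{normal} if it is integrally closed in its fraction field; polynomial rings and power series rings over $\mathbb{C}$ are normal. An extension $S\subset S'$ is \emph{finite} if $S'$ is a finitely generated $S$-module.

\begin{enumerate}
\item[(C1)] \emph{Differentials.} Let $R=\mathbb{C}[x_1,\dots,x_m]/(f_1,\dots,f_l)$ be a domain with fraction field $K'$. The space of K\"ahler differentials $\Omega=\Omega_{K'/\mathbb{C}}$ is the quotient of $K'^m$ by the $K'$-span of the gradients $\nabla f_i$, and $df$ is the class of $\nabla f$. For $g_1,\dots,g_p\in K'$ the $K'$-span of $dg_1,\dots,dg_p$ has dimension $\operatorname{trdeg}_{\mathbb{C}}\mathbb{C}(g_1,\dots,g_p)$; this uses characteristic $0$. In particular $\dim\Omega=\operatorname{trdeg}_{\mathbb{C}}K'$.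
\item[(C2)] \emph{Dimension and regularity.} The localization of an affine domain at a maximal ideal has Krull dimension equal to the transcendence degree of the fraction field. A Noetherian local ring $(S,\mathfrak{n})$ with residue field $\mathbb{C}$ is \emph{regular} if $\dim_{\mathbb{C}}\mathfrak{n}/\mathfrak{n}^2=\dim S$. A regular local ring is a normal domain, and if $y_1,\dots,y_d\in\mathfrak{n}$ induce a basis of $\mathfrak{n}/\mathfrak{n}^2$, then its completion is the power series ring $\mathbb{C}[[y_1,\dots,y_d]]$.
\item[(C3)] \emph{Completion.} For a Noetherian local ring $(S,\mathfrak{n})$ the completion $\widehat S=\varprojlim S/\mathfrak{n}^k$ is a Noetherian local ring with maximal ideal $\mathfrak{n}\widehat S$ and $\dim\widehat S=\dim S$. It contains $S$ and is faithfully flat over $S$, so $J\widehat S\cap S=J$ for every ideal $J\subset S$. If $T$ is a finitely generated module over $\mathbb{C}[z]=\mathbb{C}[z_1,\dots,z_r]$, then $T\otimes_{\mathbb{C}[z]}\mathbb{C}[[z]]=\varprojlim T/(z)^kT$.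
\item[(C4)] \emph{Finite extensions.} If $S\subset S'$ is finite, every prime of $S$ is the contraction of a prime of $S'$, and a prime of $S'$ is maximal if and only if its contraction is. The integral closure of $\mathbb{C}[z]$ in a finite extension of $\mathbb{C}(z)$ is finite over $\mathbb{C}[z]$. A field between $\mathbb{C}$ and a finitely generated extension of $\mathbb{C}$ is finitely generated.
\item[(C5)] \emph{Characteristic polynomials.} Let $S$ be a normal domain with fraction field $\mathcal{F}$, let $H$ be a finite-dimensional $\mathcal{F}$-algebra, and let $\theta\in H$ be integral over $S$. Then the characteristic polynomial of multiplication by $\theta$ has coefficients in $S$. Indeed, the eigenvalues are roots of a monic polynomial over $S$ that annihilates $\theta$, so the coefficients are integral over $S$ and lie in $\mathcal{F}$.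
\item[(C6)] \emph{Zariski's theorem on analytic normality} \cite[Ch.~VIII, \S13]{ZS}. If a normal local domain is a localization of a finitely generated algebra over a field, then its completion is a normal domain.
\item[(C7)] \emph{Nakayama's lemma.} If $(S,\mathfrak{n})$ is a local ring, Noetherian or not, and $H$ is a finitely generated $S$-module with $H=\mathfrak{n}H$, then $H=0$.
\item[(C8)] \emph{Newton iteration.} Let $W$ be a ring, $G\in W[[s]][X]$, and let $G_0\in W[X]$ be its reduction modulo $s$. If $\rho\in W$ satisfies $G_0(\rho)=0$ and $G_0'(\rho)\in W^\times$, then $G$ has a root $\Theta\in W[[s]]$ with constant term $\rho$, namely the $s$-adic limit of $\Theta_0=\rho$, $\Theta_{k+1}=\Theta_k-G(\Theta_k)/G'(\Theta_k)$.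
\end{enumerate}

\section{Coordinates among the derivatives}\label{sec:coordinates}

From here to the end of Section~\ref{sec:branches} we are in the situation of Theorem~\ref{thm:main}. Let $L=\sum_kF_k\,\partial/\partial x_k$, a derivation of $\mathbb{C}[x]$. The chain rule gives $\frac{d}{dt}f(x(t))=(Lf)(x(t))$, so $u^{(k)}=(L^kh)(x(t))$. Let
\[
I=\{f\in\mathbb{C}[x]: f(x(t))\equiv0\}=(f_1,\dots,f_l),\qquad R=\mathbb{C}[x]/I=\mathbb{C}[x_1(t),\dots,x_m(t)]\subset\mathcal{O}.
\]
The ideal $I$ is prime because $\mathcal{O}$ is a domain, and $LI\subset I$ because the derivative of the zero germ is zero. Its zero set $\mathcal{X}$ is the Zariski closure of the trajectory. On $R$ the derivation $L$ induces $d/dt$, and we write $L$ for $d/dt$ on all subrings of $\mathcal{M}=\operatorname{Frac}\mathcal{O}$. Put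
\[
\mathfrak{n}=\{f\in R:f(t_0)=0\},\quad K'=\operatorname{Frac}R,\quad d=\operatorname{trdeg}_{\mathbb{C}}K',\quad K=\operatorname{Frac}A,\quad r=\operatorname{trdeg}_{\mathbb{C}}K .
\]
Then $A\subset R\subset R_{\mathfrak{n}}\subset\mathcal{O}$, $K\subset K'\subset\mathcal{M}$, and $LA\subset A$. If $r=0$, then $u$ is algebraic over $\mathbb{C}$, hence constant, and $u'=0$ is a regular equation. So we assume $r\ge1$.

Two ranks matter: the rank of the gradients of the equations of $\mathcal{X}$, and the rank of the differentials of the functions $L^kh$ on $\mathcal{X}$. Their values over the field $K'$ are given by (C1). The danger is that they drop at the point $b$. We show that a drop at $b$ would persist along the whole trajectory, which is impossible because the trajectory is Zariski dense in $\mathcal{X}$. To compare gradients at $x(t)$ with gradients at $b$ we transport them by the variational equation. Gradients are row vectors, $DF$ is the matrix with entries $(DF)_{ca}=\partial F_c/\partial x_a$, and $\Phi(t)$ is the solution of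
\[
\Phi'=DF(x(t))\,\Phi,\qquad\Phi(t_0)=\mathrm{Id},
\]
a matrix invertible over $\mathcal{O}$.

\begin{lemma}\label{lem:variational}
For every $f\in\mathbb{C}[x]$ we have $\bigl(\nabla f(x(t))\,\Phi\bigr)'=\nabla(Lf)(x(t))\,\Phi$.
\end{lemma}

\begin{proof}
Applying $\partial_a=\partial/\partial x_a$ to $Lf=\sum_cF_c\,\partial_cf$ gives $\partial_a(Lf)=L(\partial_af)+\sum_c\partial_cf\,\partial_aF_c$, that is, $\nabla(Lf)=L(\nabla f)+\nabla f\cdot DF$. Along the trajectory the derivative of $\nabla f\cdot\Phi$ is $L(\nabla f)\,\Phi+\nabla f\cdot DF\cdot\Phi$.
\end{proof}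

\begin{proposition}\label{prop:coordinates}
The local ring $R_{\mathfrak{n}}$ is regular of dimension $d$, and there are $0\le k_1<\dots<k_r$ such that the elements $z_i=u^{(k_i)}-u^{(k_i)}(t_0)\in\mathfrak{m}$ are linearly independent in $\mathfrak{n}/\mathfrak{n}^2$.
\end{proposition}

\begin{proof}
Let $V\subset\mathbb{C}^m$ be the span of $\nabla f_1(b),\dots,\nabla f_l(b)$. The map $f\mapsto\nabla f(b)$ identifies $(x-b)/(x-b)^2$ with $\mathbb{C}^m$, and it sends $I$ onto $V$ because $\nabla(\sum_ig_if_i)(b)=\sum_ig_i(b)\nabla f_i(b)$. Hence
\begin{equation}\label{eq:cotangent}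
\mathfrak{n}/\mathfrak{n}^2\cong\mathbb{C}^m/V,\qquad f\mapsto\nabla f(b)\bmod V .
\end{equation}
Below, the \emph{rank} of a family of rows in $\mathcal{M}^m$ is the dimension of its $\mathcal{M}$-span. It does not change under right multiplication by $\Phi$, and for rows with entries in $K'$ it equals the dimension of the $K'$-span, since both are computed by minors.

\emph{Regularity.} Put $\varphi_i=\nabla f_i(x(t))\,\Phi$ and write $Lf_i=\sum_jc_{ij}f_j$ with polynomials $c_{ij}$. Then $\nabla(Lf_i)=\sum_jc_{ij}\nabla f_j+\sum_jf_j\nabla c_{ij}$, and the second sum vanishes on the trajectory. By Lemma~\ref{lem:variational}, $\varphi_i'=\sum_jc_{ij}(x(t))\varphi_j$. So the matrix $\varphi$ with rows $\varphi_i$ solves a linear system with coefficients in $\mathcal{O}$, and $\varphi(t)=\Psi(t)\varphi(t_0)$, where the fundamental matrix $\Psi$ is invertible over $\mathcal{O}$. The rows of $\varphi(t_0)$ are the $\nabla f_i(b)$. Therefore the $\mathcal{M}$-span of the $\varphi_i$ is $V\otimes\mathcal{M}$, and $\dim V$ is the rank of the rows $\nabla f_i(x(t))\in K'^m$, which is $m-d$ by (C1). By \eqref{eq:cotangent},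 $\dim\mathfrak{n}/\mathfrak{n}^2=d$, and $\dim R_{\mathfrak{n}}=d$ by (C2).

\emph{The derivatives of $u$.} Put $\gamma_k=\nabla(L^kh)(x(t))\,\Phi\in\mathcal{O}^m$. By Lemma~\ref{lem:variational}, $\gamma_k$ is the $k$-th derivative of $\gamma_0$. Let $\bar\gamma_k$ be the image of $\gamma_k$ under the constant linear map $\mathbb{C}^m\to\mathbb{C}^m/V$; then $\bar\gamma_k=\bar\gamma_0^{(k)}$. Let $U\subset\mathbb{C}^m/V$ be the span of the vectors $\bar\gamma_k(t_0)$, $k\ge0$. The Taylor coefficients of $\bar\gamma_0$ are the $\bar\gamma_k(t_0)/k!$, so $\bar\gamma_0$ and all its derivatives take values in $U$, and the rank of $\{\bar\gamma_k\}$ is at most $\dim U$. It is at least $\dim U$, since a minor that is nonzero at $t_0$ is a nonzero germ. On the other hand,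
\[
\operatorname{rank}\{\bar\gamma_k\}=\operatorname{rank}\{\gamma_k,\varphi_i\}-\operatorname{rank}\{\varphi_i\}
=\operatorname{rank}\{\nabla L^kh,\nabla f_i\}-\operatorname{rank}\{\nabla f_i\},
\]
where the gradients on the right are taken at $x(t)$. By (C1) the right-hand side is the dimension of the span of all $du^{(k)}$ in $\Omega_{K'/\mathbb{C}}$, and this is $r$, the transcendence degree of $\mathbb{C}(u,\dots,u^{(p)})$ for large $p$. So $\dim U=r$. Choose $k_1<\dots<k_r$ such that the $\bar\gamma_{k_i}(t_0)$ form a basis of $U$. As $\Phi(t_0)=\mathrm{Id}$, the vector $\bar\gamma_{k_i}(t_0)$ is the class of $z_i$ under \eqref{eq:cotangent}.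
\end{proof}

In Example~\ref{ex:cusp} one may take $z=u''$, and in Example~\ref{ex:node} one may take $z=u$. Choose $v_1,\dots,v_{d-r}\in\mathfrak{n}$ such that the $z_i$ and $v_j$ induce a basis of $\mathfrak{n}/\mathfrak{n}^2$. By (C2) and (C3),
\[
R_{\mathfrak{n}}\subset\widehat{R_{\mathfrak{n}}}=\mathbb{C}[[z,v]] .
\]
The constant term of the series of $a\in R_{\mathfrak{n}}$ is $a(t_0)$, because $a-a(t_0)\in\mathfrak{n}R_{\mathfrak{n}}$. The $z_i$ are variables of a power series ring, so they are algebraically independent and form a transcendence basis of $K$. The variables $v_j$ describe the directions in $\mathcal{X}$ that $u$ and its derivatives do not see.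

\begin{lemma}\label{lem:series}
Let $\Lambda=\mathbb{C}[[z]]\subset\mathbb{C}[[z,v]]$. Then $K\cap R_{\mathfrak{n}}\subset\Lambda$.
\end{lemma}

\begin{proof}
An element $a\in K\cap R_{\mathfrak{n}}$ is algebraic over $\mathbb{C}(z)$. Take $0\ne G\in\mathbb{C}[z][X]$ of least degree in $X$ with $G(z,a)=0$. Applying $\partial/\partial v_j$ in $\mathbb{C}[[z,v]]$ gives $G_X(z,a)\,\partial a/\partial v_j=0$. The polynomial $G_X$ is nonzero of smaller degree, so $G_X(z,a)\ne0$ and $\partial a/\partial v_j=0$ for all $j$.
\end{proof}

\section{The candidate ring}\label{sec:candidate}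

We now have $\mathbb{C}[z]\subset A\subset\Lambda$ and need a finitely generated algebra with fraction field $K$ to compare with $A_{\mathfrak{m}}$. A ring squeezed between $\mathbb{C}[z]$ and $\mathbb{C}[[z]]$ is expected to be regular at the origin, hence normal, and a normal ring with fraction field $K$ that contains $\mathbb{C}[z]$ contains the integral closure of $\mathbb{C}[z]$ in $K$. This suggests the candidate.

By (C4), $K$ is finitely generated; it is algebraic over $\mathbb{C}(z)$, so $\nu=[K:\mathbb{C}(z)]$ is finite. Let $T$ be the integral closure of $\mathbb{C}[z]$ in $K$. It is finite over $\mathbb{C}[z]$ by (C4), hence an affine domain. Every element of $K$ becomes integral after multiplication by a nonzero polynomial in $z$, so $K=T\otimes_{\mathbb{C}[z]}\mathbb{C}(z)=\operatorname{Frac}T$, and $T$ is normal. Since $R_{\mathfrak{n}}$ is normal with fraction field $K'\supset K$ and contains $\mathbb{C}[z]$, we have $T\subset K\cap R_{\mathfrak{n}}$. So the elements of $T$ are holomorphic germs. Put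
\[
\mathfrak{q}=\{\theta\in T:\theta(t_0)=0\},\qquad B=T_{\mathfrak{q}}\subset K\cap R_{\mathfrak{n}}\subset\Lambda .
\]
The ideal $\mathfrak{q}$ is maximal with residue field $\mathbb{C}$, and the maximal ideal $\mathfrak{m}_B$ of $B$ consists of the elements vanishing at $t_0$, that is, $\mathfrak{m}_B=B\cap(z)\Lambda$.

\begin{proposition}\label{prop:B}
The inclusion $B\subset\Lambda$ extends to an isomorphism $\widehat B\cong\Lambda$. Moreover, $\mathfrak{m}_B=(z)B$ and $A_{\mathfrak{m}}\subset B$.
\end{proposition}

\begin{proof}
Since $\mathfrak{m}_B\subset(z)\Lambda$, the inclusion extends to a continuous homomorphism $\beta:\widehat B\to\Lambda$. Since $z_i\in\mathfrak{m}_B$ and $\widehat B$ is complete, there is a continuous homomorphism $\alpha:\Lambda\to\widehat B$ with $\alpha(z_i)=z_i$. The composition $\beta\alpha$ is continuous and fixes the $z_i$, so it is the identity, and $\beta$ is surjective. By (C6), $\widehat B$ is a domain; by (C2) and (C3), $\dim\widehat B=\dim B=r=\dim\Lambda$. The kernel of $\beta$ is a prime ideal. If it were nonzero, a chain of primes of length $r$ in $\Lambda=\widehat B/\ker\beta$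 could be extended by the zero ideal to a chain of length $r+1$ in $\widehat B$. So $\beta$ is an isomorphism with inverse $\alpha$.

By (C3), $\mathfrak{m}_B=(z)\Lambda\cap B=(z)B$. Let $a\in A$ and write $a=p/q$ with $p,q\in T$, $q\ne0$. By Lemma~\ref{lem:series}, $a\in\Lambda$, so $p=qa\in q\Lambda\cap B=qB$ by (C3), and $a\in B$. Elements of $A\setminus\mathfrak{m}$ do not vanish at $t_0$, so they are units of $B$.
\end{proof}

Normality of $T$ is used exactly for the injectivity of $\beta$. For the local ring of the node in Example~\ref{ex:node}, the corresponding map to $\mathbb{C}[[z]]$ sees only the branch through $t=0$ and kills the analytic equation of that branch.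

\section{Separating the branches}\label{sec:branches}

It remains to prove $B\subset A_{\mathfrak{m}}$. We want to apply Nakayama's lemma, which requires $B$ to be a finitely generated $A_{\mathfrak{m}}$-module. The subring
\[
C=A_{\mathfrak{m}}T\subset B
\]
generated by $A_{\mathfrak{m}}$ and $T$ is finite over $A_{\mathfrak{m}}$, because generators of the $\mathbb{C}[z]$-module $T$ generate $C$ over $A_{\mathfrak{m}}\supset\mathbb{C}[z]$. So we have to show $C=B$, that is, that the elements of $T\setminus\mathfrak{q}$ are invertible in $C$.

The algebra $T/(z)T$ is finite-dimensional over $\mathbb{C}$. Hence only finitely many primes $\mathfrak{q}_1=\mathfrak{q},\mathfrak{q}_2,\dots,\mathfrak{q}_e$ of $T$ contain $z_1,\dots,z_r$, and they are maximal. They are the points over $z=0$; in Example~\ref{ex:node}, where $T=\mathbb{C}[t]$, they are $t=0,\frac12,1$. A maximal ideal $\mathfrak{M}$ of $C$ contracts to the maximal ideal of $A_{\mathfrak{m}}$ by (C4), so it contains the $z_i$, and $\mathfrak{M}\cap T=\mathfrak{q}_j$ for some $j$. If $j\ne1$, then $\mathfrak{M}$ is a point that $A$ does not distinguish from the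 initial point, while $T$ does.

\begin{proposition}\label{prop:branches}
Every maximal ideal $\mathfrak{M}$ of $C$ satisfies $\mathfrak{M}\cap T=\mathfrak{q}$.
\end{proposition}

For $e=1$ there is nothing to prove, so let $e\ge2$. By the Chinese remainder theorem there is $\theta\in T$ with $\theta\in\mathfrak{q}_1$ and $\theta-1\in\mathfrak{q}_j$ for $j\ge2$. We shall prove $\theta\in\mathfrak{M}$; as $\theta\notin\mathfrak{q}_j$ for $j\ge2$, this gives the proposition.

\subsection*{A model case}
Suppose that $\mathfrak{M}$ comes from a point $b'\in\mathcal{X}$, in the sense that its residue map agrees on $A$ and on $T$ with evaluation at $b'$. (Evaluation on $T$ makes sense if, for instance, $b'$ is a smooth point, since then $T\subset R_{\mathfrak{n}'}$ for the maximal ideal $\mathfrak{n}'$ of $b'$.) Then every element of $A$ has the same value at $b'$ as at $b$. Let $\tilde x(t)$ be the solution with $\tilde x(t_0)=b'$. It stays in $\mathcal{X}$, since for $f\in I$ all $L^kf\in I$ vanish at $b'$. For $a\in A$ the germs $a(\tilde x(t))$ and $a(x(t))$ have the same Taylor coefficients, because $L^ka\in A$; so they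 are equal. Write $\theta=a/a'$ with $a,a'\in A$, $a'\ne0$. Evaluating $a=\theta a'$ along both solutions gives $\theta(\tilde x(t))\,a'(x(t))=\theta(x(t))\,a'(x(t))$. The germ $a'(x(t))$ is nonzero, even if it vanishes at $t_0$. Hence $\theta(\tilde x(t))=\theta(x(t))$, and $\theta(b')=\theta(b)=0$.

In general two things are missing. First, the competing points $\mathfrak{q}_j$ need not come from $\mathcal{X}$. For $x_1'=1$, $x_2'=-x_2^2$, $b=(1,1)$, $h=x_1^2-x_1$, we have $\mathcal{X}=\{x_1x_2=1\}$, $z=u$, $T=\mathbb{C}[x_1]$, and the point $\mathfrak{q}_2=(x_1)$ lies under no point of $\mathcal{X}$. So the second trajectory must be replaced by a formal one, built from the values at $\mathfrak{M}$ of the iterates $L^ka$. Second, we do not know that the iterates $L^k\theta\in K$ have values at $\mathfrak{M}$. We get around this with a monic equation for $\theta$ whose coefficients lie in $A$ and in which the branch $\mathfrak{q}_1$ corresponds to a simple root.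

\subsection*{A simple root}
Let $\chi\in\mathbb{C}(z)[X]$ be the characteristic polynomial of multiplication by $\theta$ on the $\mathbb{C}(z)$-vector space $K$. It is monic of degree $\nu$, its coefficients lie in $\mathbb{C}[z]$ by (C5), and $\chi(\theta)=0$ by the Cayley--Hamilton theorem. Let $\bar\chi\in\mathbb{C}[X]$ be obtained from $\chi$ by setting $z=0$.

\begin{lemma}\label{lem:simple}
The polynomial $\bar\chi$ has a simple root at $0$.
\end{lemma}

In Example~\ref{ex:node} the element $t$ lies in $\mathfrak{q}_1$ and in no other $\mathfrak{q}_j$, which is all the proof uses. Its characteristic polynomial is $X^3-\frac32X^2+\frac12X-\frac12z$, which at $z=0$ becomes $X(X-\frac12)(X-1)$.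

\begin{proof}
For each $k$ the finite-dimensional algebra $T/(z)^kT$ is the product of its localizations $T_{\mathfrak{q}_j}/(z)^kT_{\mathfrak{q}_j}$. The maximal ideal of $T_{\mathfrak{q}_j}/(z)T_{\mathfrak{q}_j}$ is nilpotent, so the $(z)$-adic and $\mathfrak{q}_j$-adic topologies on $T_{\mathfrak{q}_j}$ agree. By (C3), $T\otimes_{\mathbb{C}[z]}\Lambda=\prod_{j=1}^e\widehat T_j$, where $\widehat T_j$ is the completion of $T_{\mathfrak{q}_j}$. Each $\widehat T_j$ is a direct factor of a finitely generated $\Lambda$-module, so its elements are integral over $\Lambda$. With $\mathcal{F}=\operatorname{Frac}\Lambda$,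
\[
K\otimes_{\mathbb{C}(z)}\mathcal{F}=T\otimes_{\mathbb{C}[z]}\mathcal{F}=\prod_{j=1}^e\widehat T_j\otimes_\Lambda\mathcal{F}.
\]
Characteristic polynomials are unchanged by extension of scalars, so $\chi=\prod_j\chi_j$, where $\chi_j$ is the characteristic polynomial of $\theta$ on the $j$-th factor; $\chi_j\in\Lambda[X]$ by (C5). By Proposition~\ref{prop:B}, the $\Lambda$-algebra $\widehat T_1=\widehat B$ is $\Lambda$ itself. So $\chi_1=X-\theta$ with $\theta\in(z)\Lambda$, which becomes $X$ at $z=0$. For $j\ge2$ the element $\theta$ is a unit of $\widehat T_j$. The determinants of multiplication by $\theta$ and by $\theta^{-1}$ on the $j$-th factor lie in $\Lambda$ by (C5), and their product is $1$. So $\chi_j(0)$, which is the first determinant up to sign, is a unit of $\Lambda$ and does not vanish at $z=0$.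
\end{proof}

\subsection*{The formal flow}
The field $K$ is closed under $L$. Define
\[
\operatorname{Exp}:K\to K[[s]],\qquad\operatorname{Exp}(f)=\sum_{k\ge0}L^kf\,\frac{s^k}{k!}.
\]
By Leibniz's rule this is a ring homomorphism, and $\operatorname{Exp}(f)$ has constant term $f$. It is the Taylor series of $f$ along the flow with an unspecified starting point; a starting point is chosen by evaluating the coefficients. Let $\tau:\mathcal{O}\to\mathbb{C}[[s]]$, $\tau(f)=\sum_kf^{(k)}(t_0)s^k/k!$, be the Taylor expansion at $t_0$, an injective ring homomorphism.

\begin{proof}[Proof of Proposition~\ref{prop:branches}]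
\emph{A local ring containing the roots.} Let $\rho_1,\dots,\rho_\nu$ be the roots of $\chi$, with multiplicity, in an algebraic closure $K^a$ of $K$. The ring $C'=C[\rho_1,\dots,\rho_\nu]$ is finite over $C$, because $\chi$ is monic with coefficients in $C$. By (C4) there is a maximal ideal $\mathfrak{M}'$ of $C'$ with $\mathfrak{M}'\cap C=\mathfrak{M}$. Let $W=C'_{\mathfrak{M}'}\subset K^a$, with maximal ideal $\mathfrak{m}_W$; then $\mathfrak{m}_W\cap C=\mathfrak{M}$. The residue field of $W$ is finite over that of $A_{\mathfrak{m}}$, so it is $\mathbb{C}$. Write $w\mapsto\bar w$ for the residue map $W\to\mathbb{C}$, and let $\pi:W[[s]]\to\mathbb{C}[[s]]$ apply it to each coefficient. For $a\in A$ we have $a-a(t_0)\in\mathfrak{m}\subset\mathfrak{m}_W$, so $\bar a=a(t_0)$. Since $LA\subset A$, this gives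
\begin{equation}\label{eq:flow}
\operatorname{Exp}(a)\in W[[s]]\quad\text{and}\quad\pi(\operatorname{Exp}(a))=\tau(a)\qquad(a\in A).
\end{equation}
This is the formal version of the equality $a(\tilde x(t))=a(x(t))$.

\emph{Splitting off a root.} Reducing $\chi=\prod_i(X-\rho_i)$ modulo $\mathfrak{m}_W$ gives $\bar\chi=\prod_i(X-\bar\rho_i)$. By Lemma~\ref{lem:simple} exactly one of the roots, call it $\rho$, lies in $\mathfrak{m}_W$, and $\chi'(\rho)$ has residue $\bar\chi'(0)\ne0$, so it is a unit of $W$. Let $\chi^E$ be obtained from $\chi$ by applying $\operatorname{Exp}$ to the coefficients. These lie in $\mathbb{C}[z]\subset A$, so $\chi^E\in W[[s]][X]$; it is monic and reduces to $\chi$ modulo $s$. By (C8) it has a root $\Theta\in W[[s]]$ with constant term $\rho$. Division by $X-\Theta$ gives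
\[
\chi^E=(X-\Theta)\,\sigma,\qquad\sigma=\sum_{i=0}^{\nu-1}\sigma_iX^i\in W[[s]][X].
\]
Apply $\pi$ and set $s=0$. The left-hand side becomes $\bar\chi$ and $\Theta$ becomes $\bar\rho=0$, so $\bar\chi=X\bar\sigma$, where $\bar\sigma$ is the image of $\sigma$. Thus the constant term of the series $\pi(\sigma_0)$ is $\bar\sigma(0)=\bar\chi'(0)\ne0$.

\emph{The series $\operatorname{Exp}(\theta)$ is this root.} Applying $\operatorname{Exp}$ to $\chi(\theta)=0$ gives
\[
(\operatorname{Exp}(\theta)-\Theta)\,\sigma(\operatorname{Exp}(\theta))=0
\]
in the domain $K^a[[s]]$. Suppose $\sigma(\operatorname{Exp}(\theta))=0$. We cannot apply $\pi$ directly, so we clear denominators. Write $\theta=a/a'$ with $a,a'\in A$, $a'\ne0$. Then $\operatorname{Exp}(a)=\operatorname{Exp}(\theta)\operatorname{Exp}(a')$, and multiplication by $\operatorname{Exp}(a')^{\nu-1}$ gives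
\[
\sum_{i=0}^{\nu-1}\sigma_i\operatorname{Exp}(a)^i\operatorname{Exp}(a')^{\nu-1-i}=0\qquad\text{in }W[[s]] .
\]
Now apply $\pi$, using \eqref{eq:flow} and $\tau(a)=\tau(\theta)\tau(a')$, which holds because $\theta\in T\subset\mathcal{O}$:
\[
\tau(a')^{\nu-1}\sum_{i=0}^{\nu-1}\pi(\sigma_i)\,\tau(\theta)^i=0\qquad\text{in }\mathbb{C}[[s]] .
\]
Here $\tau(a')\ne0$ by injectivity of $\tau$. The series $\tau(\theta)$ has constant term $\theta(t_0)=0$, so the sum has the same constant term as $\pi(\sigma_0)$, which is nonzero. This is a contradiction. Hence $\operatorname{Exp}(\theta)=\Theta$, and comparing constant terms gives $\theta=\rho\in\mathfrak{m}_W\cap C=\mathfrak{M}$.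
\end{proof}

\subsection*{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:branches} an element of $T\setminus\mathfrak{q}$ lies in no maximal ideal of $C$, so it is a unit of $C$. Hence $B=T_{\mathfrak{q}}\subset C\subset B$, and $B=C$ is a finitely generated $A_{\mathfrak{m}}$-module. By Proposition~\ref{prop:B}, and since $z_i\in\mathfrak{m}$,
\[
B=\mathbb{C}+\mathfrak{m}_B=\mathbb{C}+(z)B\subset A_{\mathfrak{m}}+\mathfrak{m}B .
\]
So the finitely generated $A_{\mathfrak{m}}$-module $H=B/A_{\mathfrak{m}}$ satisfies $H=\mathfrak{m}H$, and $H=0$ by (C7). Thus $A_{\mathfrak{m}}=T_{\mathfrak{q}}$ with $T$ finitely generated, and Proposition~\ref{prop:criterion} yields the equation.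
\end{proof}

\begin{remark}[use of the hypotheses]
That $F$ is polynomial gives $LI\subset I$ with polynomial coefficients $c_{ij}$, and makes $\Phi$ and $\Psi$ holomorphic and invertible at $t_0$. A pole of the vector field at the initial point destroys the conclusion: the function of Example~\ref{ex:holo} is the second coordinate of a holomorphic solution of $x_1'=1$, $x_2'=(1+(x_1-1)x_2)/x_1$. That $\mathcal{X}$ is the closure of the trajectory itself, so that $R\subset\mathcal{O}$, is used to compare ranks over $K'$ and $\mathcal{M}$ and to get $\tau(a')\ne0$. A larger invariant variety can be singular at $b$: the cusp $x_1^2=x_2^3$ is invariant under $L=3x_1\partial/\partial x_1+2x_2\partial/\partial x_2$, because $L(x_1^2-x_2^3)=6(x_1^2-x_2^3)$, and the trajectory through its singular point is constant. Finally, all derivatives of $u$ are needed: for $\dim U=r$ in Proposition~\ref{prop:coordinates}, and for $LA\subset A$ in \eqref{eq:flow}. Examples~\ref{ex:cusp} and~\ref{ex:node} show the respective failures for a truncated ring $A_n$.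
\end{remark}

\section{From rational systems to squares}\label{sec:equiv}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
The equivalence of (e) and (f) is Proposition~\ref{prop:criterion}, (a)$\Rightarrow$(e) is Theorem~\ref{thm:main}, and (e)$\Rightarrow$(d) is trivial. In each of the remaining three steps we exhibit functions that include $u$ and satisfy a system of the required form; by uniqueness they are the solution of that system with their own initial values.

(d)$\Rightarrow$(c). The functions $x_k=u^{(k-1)}$ satisfy $x_k'=x_{k+1}$ for $k<n$ and $x_n'=P(t,x)/Q(t,x)$.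

(c)$\Rightarrow$(b). Write $R_k=P_k/Q$, where $Q$ is the product of the denominators, so $Q(t_0,b)\ne0$. Adjoin $x_0=t$ and $y=1/Q(x_0,x)$. Then $y'=-y^2\frac{d}{dt}Q$, and the chain rule gives the polynomial system
\[
x_0'=1,\qquad x_k'=P_k\,y,\qquad y'=-y^2\Bigl(\frac{\partial Q}{\partial x_0}+\sum_k\frac{\partial Q}{\partial x_k}P_k\,y\Bigr).
\]

(b)$\Rightarrow$(a). Let $\delta\ge1$ be an upper bound for the degrees of the $F_i$, and consider the monomials $y_\alpha=x^\alpha$ with $|\alpha|\le\delta$. They include the constant $1$ and each $x_k$. We have $y_\alpha'=\sum_i\alpha_ix^{\alpha-e_i}F_i$, with $e_i$ the $i$-th unit vector, a polynomial of degree at most $2\delta-1$ in $x$. A monomial of degree at most $2\delta$ is a product of two monomials of degree at most $\delta$, so $y_\alpha'$ is a quadratic form in the $y$'s. Number the $y$'s as $y_1,y_2,\dots$ and adjoin $y_{ij}=y_i+y_j$ for $i<j$. Since $y_iy_j=\frac12(y_{ij}^2-y_i^2-y_j^2)$, each $y_i'$ is a linear combination of squares of the variables $y_i,y_{ij}$, and so is each $y_{ij}'=y_i'+y_j'$.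
\end{proof}

\section{Uniform order and degree}\label{sec:uniform}

The proof of Theorem~\ref{thm:main} gives no bound on $n$. A bound follows by treating all systems of size $m$ as one algebraic family: the data for which a given order and degree suffice form a constructible set, and countably many constructible sets can cover $\mathbb{C}^M$ only if finitely many of them do. Recall that a subset of $\mathbb{C}^M$ is \emph{constructible} if it is a finite union of intersections of a Zariski open and a Zariski closed set, and that by Chevalley's theorem the image of a constructible set under a polynomial map is constructible.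

\begin{lemma}\label{lem:cover}
If $\mathbb{C}^M$ is the union of countably many constructible sets $E_1,E_2,\dots$, then it is the union of finitely many of them.
\end{lemma}

\begin{proof}
Suppose not. Descending chains of Zariski closed sets terminate, so there is a minimal closed set $Z$ that is not covered by finitely many $E_i$. It is irreducible, for otherwise it is a union of two smaller closed sets, each finitely covered. An irreducible $Z$ is not a countable union of proper closed subsets. Indeed, by Noether normalization there is a finite surjective map $Z\to\mathbb{C}^{\dim Z}$; it sends proper closed subsets to proper closed subsets, which are nowhere dense in the Euclidean topology, and Baire's theorem applies. Hence some $E_i\cap Z$ is Zariski dense in $Z$. It is a finite union of sets $O\cap Z'$ with $O$ open and $Z'\subset Z$ closed; by irreducibility one of them is dense, so for it $Z'=Z$ and $O\cap Z$ is a nonempty subset of $E_i$. The smaller closed set $Z\setminus O$ is finitely covered, hence so is $Z$, a contradiction.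
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:uniform}]
\emph{Upper bound.} The system and the equations sought are autonomous, so $t_0$ plays no role. Regard the $a_{ki}$ as additional variables with $a_{ki}'=0$. The data are then points $\beta=(b,a)\in\mathbb{C}^M$, $M=m+m^2$, and $L=\sum_{k,i}a_{ki}x_i^2\,\partial/\partial x_k$ acts on $\mathbb{C}[x,a]$. Put $h=x_1$. For $n\ge1$ and $\delta\ge0$ let $E_{n,\delta}\subset\mathbb{C}^M$ be the set of data for which $x_1$ solves a regular autonomous IVP of order $n$ with $\deg P,\deg Q\le\delta$.

The set $E_{n,\delta}$ is constructible. Let $P_\xi,Q_\xi$ be the polynomials of degree at most $\delta$ in $n$ variables whose coefficients are independent indeterminates, collected in a vector $\xi$. Extend $L$ by $L\xi=0$ and put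
\[
f=Q_\xi(h,\dots,L^{n-1}h)\,L^nh-P_\xi(h,\dots,L^{n-1}h)\in\mathbb{C}[\xi,x,a].
\]
For given values of $\xi$ and $\beta$, the function $f$ vanishes along the trajectory through $\beta$ if and only if all its Taylor coefficients vanish, that is, $L^kf(\xi,\beta)=0$ for all $k\ge0$. The chain of ideals $(f,Lf,\dots,L^kf)$ in the Noetherian ring $\mathbb{C}[\xi,x,a]$ becomes stationary at some $k_0$, which depends only on $m,n,\delta$, so the conditions with $k\le k_0$ suffice. Thus $E_{n,\delta}$ is the projection of the set of $(\xi,\beta)$ with $Q_\xi(h,\dots,L^{n-1}h)(\beta)\ne0$ and $L^kf(\xi,\beta)=0$ for $k\le k_0$, and Chevalley's theorem applies.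

By Theorem~\ref{thm:main} the sets $E_{n,\delta}$ cover $\mathbb{C}^M$, and by Lemma~\ref{lem:cover} finitely many of them do. To reach a common order, differentiate a regular equation $u^{(n)}=P/Q$:
\[
u^{(n+1)}=\frac{\mathcal{D}P\cdot Q-P\cdot\mathcal{D}Q}{Q^2},\qquad\mathcal{D}=\sum_{i=0}^{n-1}u^{(i+1)}\frac{\partial}{\partial u^{(i)}} .
\]
This equation of order $n+1$ is regular, and $\mathcal{D}$ does not raise degrees, so $E_{n,\delta}\subset E_{n+1,2\delta}$. Also $E_{n,\delta}\subset E_{n,\delta'}$ for $\delta\le\delta'$. Hence the finitely many sets are contained in a single $E_{N(m),D(m)}=\mathbb{C}^M$.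

\emph{Lower bound.} Let $m\ge2$ and consider $x_k'=x_{k+1}^2$ for $k<m$, $x_m'=0$, with $t_0=0$ and $b=(0,\dots,0,1)$. Then $x_m=1$ and $x_{m-1}=t$. If $x_{m-j}=c_jt^{2^j-1}$ with $c_j\ne0$, then integrating its square gives $x_{m-j-1}=c_{j+1}t^{2^{j+1}-1}$ with $c_{j+1}=c_j^2/(2^{j+1}-1)\ne0$. So $x_1$ is a nonzero multiple of $t^\epsilon$ with $\epsilon=2^{m-1}-1$, and by Example~\ref{ex:cusp} every regular autonomous equation for $x_1$ has order at least $\epsilon$.

\emph{Equations involving $t$.} The previous example no longer serves, since $ct^\epsilon$ solves $u'=c\,\epsilon\,t^{\epsilon-1}$. We use instead a power of a function that vanishes at $0$ and is algebraically independent of $t$. Let $J\ge1$, $t_0=0$, $y=e^t-1$ and $u=y^J$. Since $y'=y+1$ and $u'=Jy^{J-1}(y+1)$, the germ $u$ is a component of a polynomial system, hence of a system in squares by Theorem~\ref{thm:equiv}. For $0\le k\le J$ we have $u^{(k)}=y^{J-k}p_k(y)$, where $p_0=1$ and, for $k<J$,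
\[
p_{k+1}(y)=(y+1)\Bigl((J-k)\,p_k(y)+y\,\frac{dp_k}{dy}(y)\Bigr);
\]
in particular $p_k(0)=J!/(J-k)!\ne0$. Suppose $Q\,u^{(n)}=P$ with arguments $t,u,\dots,u^{(n-1)}$, where $n<J$ and $Q(0,0,\dots,0)\ne0$. As $t$ and $y$ are algebraically independent (Section~\ref{sec:examples}), this is an identity in the polynomial ring $\mathbb{C}[t,y]$. The arguments $u,\dots,u^{(n-1)}$ are divisible by $y^{J-n+1}$, so
\[
y^{J-n}p_n(y)\,Q(t,0,\dots,0)\equiv P(t,0,\dots,0)\pmod{y^{J-n+1}} .
\]
The right-hand side does not involve $y$, and $J-n\ge1$. Comparing coefficients of $y^{J-n}$ gives $p_n(0)\,Q(t,0,\dots,0)=0$, which contradicts $Q(0,0,\dots,0)\ne0$. So every regular equation for $u$ has order at least $J$, and $J$ is arbitrary.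
\end{proof}

\begin{thebibliography}{9}

\bibitem{Conjecture}
``The Conjecture'', \texttt{http://TaylorCenter.org/Gofen/Conjecture.pdf}.

\bibitem{ZS}
Zariski--Samuel, \emph{Commutative Algebra} II.

\end{thebibliography}
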